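# Two ideals of a regular MASA inclusion, and a crossed product that separates them

## 1. The theorem for $C(X)\rtimes\Gamma$

A regular MASA inclusion $(\mathcal C,\mathcal D)$ carries two ideals, $\mathrm{Rad}(\mathcal C,\mathcal D)\subseteq\mathcal L(\mathcal C,\mathcal D)$. The problem asks whether they always coincide. They do not. We state the result first; Section 2 defines every term in it.

**Construction.** Let $\Gamma$ be a countable discrete residually finite group. Choose finite-index normal subgroups $N_1\ge N_2\ge\cdots$ with $\bigcap_nN_n=\{e\}$, and let $\Gamma$ act on $Q_n=\Gamma/N_n$ by left translation. Let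
$$X=\prod_{n\ge1}\big(Q_n\sqcup\{*\}\big)$$
with the diagonal action of $\Gamma$, where each $*$ is fixed. Let $\mathcal C=C(X)\rtimes\Gamma$ be the **full** crossed product, generated by $C(X)$ and unitaries $u_g$ with $u_gfu_g^*=f\circ g^{-1}$. Let $\mathcal D=C(X)$.

**Theorem 1.** For this pair $(\mathcal C,\mathcal D)$:

1. $(\mathcal C,\mathcal D)$ is a regular MASA inclusion.
2. $\mathcal L(\mathcal C,\mathcal D)=\ker\big(\lambda:C(X)\rtimes\Gamma\to C(X)\rtimes_r\Gamma\big)$, where $\lambda$ is the canonical map onto the reduced crossed product.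
3. $\mathrm{Rad}(\mathcal C,\mathcal D)=\mathcal L(\mathcal C,\mathcal D)$ if and only if $\Gamma$ is amenable. In particular $\Gamma=F_2$ gives a counterexample.
4. $\mathrm{Rad}(\mathcal C,\mathcal D)=\{0\}$ if and only if the monomial representations $\pi_{H,\chi}=\mathrm{Ind}_H^\Gamma\chi$ ($H\le\Gamma$ a subgroup, $\chi:H\to\mathbb T$ a character) jointly separate $C^*(\Gamma)$.
5. For $\Gamma=F_2$: $\mathrm{Rad}(\mathcal C,\mathcal D)=\{0\}$ and $\mathcal L(\mathcal C,\mathcal D)\neq\{0\}$.
6. All four combinations ($\mathrm{Rad}=0$ or $\ne0$; $\mathrm{Rad}=\mathcal L$ or $\neq\mathcal L$) occur among regular MASA inclusions.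

Parts 1–3 already answer the question: the statement "$\mathrm{Rad}=\mathcal L$ for every regular MASA inclusion" is false. The algebra $\mathcal C$ is separable, because $X$ is metrizable and $\Gamma$ is countable. Part 5 says that the gap can be as wide as possible, with $\mathrm{Rad}=0$ while $\mathcal L\ne0$. Parts 1–3 are proved in Sections 5–8, and parts 4–6 in Sections 9–12.

## 2. Normalizers, compatible states and the two ideals

Let $\mathcal D\subseteq\mathcal C$ be unital $C^*$-algebras with the same unit.

**Definition (regular MASA inclusion).** $\mathcal D$ is a MASA if it is abelian, self-adjoint and maximal with these properties; for an abelian $C^*$-subalgebra $\mathcal D$ this means $\mathcal D'\cap\mathcal C=\mathcal D$. The normalizers are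
$$\mathcal N(\mathcal C,\mathcal D)=\{v\in\mathcal C: v\mathcal Dv^*\cup v^*\mathcal Dv\subseteq\mathcal D\}.$$
The pair is a regular MASA inclusion if $\mathcal D$ is a MASA and $\mathcal N(\mathcal C,\mathcal D)$ has dense span in $\mathcal C$.

*Example.* Let $\mathcal C=M_2$ and let $\mathcal D$ be the diagonal matrices. Writing out $ve_{ii}v^*$ and $v^*e_{ii}v$, one sees that $v$ is a normalizer exactly when each row and each column of $v$ has at most one nonzero entry. The matrix units are normalizers, so the inclusion is regular.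

**Definition (Mod, left kernel, compatible state).** $\mathrm{Mod}(\mathcal C,\mathcal D)$ is the set of states on $\mathcal C$ whose restriction to $\mathcal D$ is multiplicative. The left kernel of a state $\rho$ is $\{x:\rho(x^*x)=0\}$. A state $\rho\in\mathrm{Mod}(\mathcal C,\mathcal D)$ is compatible if
$$|\rho(v)|^2\in\{0,\rho(v^*v)\}\qquad\text{for every }v\in\mathcal N(\mathcal C,\mathcal D).$$
The set of compatible states is $\mathcal S(\mathcal C,\mathcal D)$.

*Example.* In $M_2$, let $\rho(x)=x_{11}$. Then $\rho(v^*v)=|v_{11}|^2+|v_{21}|^2$. If $v$ is a normalizer and $v_{11}\neq0$, then $v_{21}=0$, so $|\rho(v)|^2=\rho(v^*v)$. Hence $\rho$ is compatible.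

**Definition (the two ideals).** $\mathcal L(\mathcal C,\mathcal D)$ is the largest closed two-sided ideal $I$ of $\mathcal C$ with $I\cap\mathcal D=\{0\}$. $\mathrm{Rad}(\mathcal C,\mathcal D)$ is the intersection of the left kernels of all compatible states.

These come from D. R. Pitts, "Structure for regular inclusions. I", J. Operator Theory 78 (2017); see also "Structure for regular inclusions. II", J. Funct. Anal. (2021). The ideal $\mathcal L$ measures how far a representation that is faithful on $\mathcal D$ can be from faithful on $\mathcal C$. $\mathrm{Rad}$ measures the failure of $(\mathcal C,\mathcal D)$ to embed into a $C^*$-diagonal in Kumjian's sense; this is motivation only and will not be used. It is known that always $\mathrm{Rad}\subseteq\mathcal L$. For the inclusions that we need, Section 9 gives a direct proof.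

To separate the ideals we must do two things at once: make $\mathcal L$ nonzero, and find a compatible state that does not vanish on it.

**Definition (monomial representation).** For $H\le\Gamma$ and a character $\chi:H\to\mathbb T$, let $\pi_{H,\chi}=\mathrm{Ind}_H^\Gamma\chi$ act by left translation on
$$\mathcal H_{H,\chi}=\{\eta:\Gamma\to\mathbb C:\ \eta(th)=\overline{\chi(h)}\,\eta(t)\ (h\in H),\ |\eta|\in\ell^2(\Gamma/H)\}.$$
Let $\xi\in\mathcal H_{H,\chi}$ be the function supported on $H$ with $\xi(h)=\overline{\chi(h)}$.

The vector $\pi_{H,\chi}(t)\xi$ is supported on $tH$, so these vectors span a dense subspace and $\xi$ is cyclic. Also $\langle\pi_{H,\chi}(g)\xi,\xi\rangle=\xi(g^{-1})\overline{\xi(e)}$, which is $\chi(g)$ for $g\in H$ and $0$ otherwise. So $\pi_{H,\chi}$ is the GNS representation of the positive definite function $\chi1_H$ (equal to $\chi$ on $H$ and $0$ off $H$). Examples: $H=\{e\}$ gives the regular representation $\lambda_\Gamma$; $H=\Gamma$ gives the character $\chi$; $H=N$ normal with $\chi=1$ gives $\lambda_{\Gamma/N}$ on $\ell^2(\Gamma/N)$.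 To say that these representations jointly separate $C^*(\Gamma)$ is to say that $\bigoplus_{H,\chi}\pi_{H,\chi}$ is faithful on $C^*(\Gamma)$.

A group is residually finite if a chain $N_n$ as in the construction exists. For example, $\Gamma=\mathbb Z$ with $N_n=2^n\mathbb Z$.

## 3. Full crossed products: expectation, coefficients, states over points

In this section $\Gamma$ is a discrete group acting on a compact Hausdorff space $X$, $\mathcal C=C(X)\rtimes\Gamma$ and $\mathcal D=C(X)$. We recall the tools.

*Universal property.* Any representation $f\mapsto F_f$ of $C(X)$ and unitary representation $g\mapsto U_g$ with $U_gF_fU_g^*=F_{f\circ g^{-1}}$ give a representation of $\mathcal C$. In particular there is a canonical map $u:C^*(\Gamma)\to\mathcal C$.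

*Expectation.* Let $E=E_r\circ\lambda:\mathcal C\to\mathcal D$ be the canonical conditional expectation, $E(\sum_gf_gu_g)=f_e$. It is a $\mathcal D$-bimodule map. The expectation $E_r$ on the reduced crossed product is faithful (Brown–Ozawa, *C\*-Algebras and Finite-Dimensional Approximations*, §4.1). Hence
$$\ker\lambda=\{a\in\mathcal C:E(a^*a)=0\}.\tag{1}$$
On the full crossed product $E$ is faithful only when $\ker\lambda=0$.

*Multiplicative domain.* If $\rho$ is a state and $\rho(d^*d)=|\rho(d)|^2=\rho(dd^*)$, then $\rho(ad)=\rho(a)\rho(d)$ and $\rho(da)=\rho(d)\rho(a)$ for all $a$. Indeed, by Cauchy–Schwarz, $|\rho(a(d-\rho(d)))|^2\le\rho(aa^*)\,\rho\big((d-\rho(d))^*(d-\rho(d))\big)=0$, and similarly on the other side. If $\rho\in\mathrm{Mod}(\mathcal C,\mathcal D)$, this applies to every $d\in\mathcal D$.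

**Lemma 2 (Parseval).** For $a\in\mathcal C$ and $x\in X$, $\ \sum_{g\in\Gamma}|E(u_g^*a)(x)|^2=E(a^*a)(x)$.

*Proof.* Let $a=\sum_gu_gh_g$ be a finite sum. Since $u_kh=(h\circ k^{-1})u_k$, we have $E(u_kh)=0$ for $k\ne e$. So $E(u_g^*a)=h_g$, and $E(a^*a)=\sum_{g,k}E(\bar h_gu_{g^{-1}k}h_k)=\sum_g|h_g|^2$. Thus $a\mapsto(E(u_g^*a)(x))_g$ maps finite sums to $\ell^2(\Gamma)$ with norm squared $E(a^*a)(x)\le\|a\|^2$, and it extends continuously to $\mathcal C$. Each coordinate of the extension is still $E(u_g^*a)(x)$ by continuity, and the norm identity persists. $\square$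

**Lemma 3 (states over points with trivial stabilizer).** If $y\in X$ has trivial stabilizer, then the only state $\varphi$ on $\mathcal C$ with $\varphi|_{\mathcal D}=\mathrm{ev}_y$ is $\mathrm{ev}_y\circ E$.

*Proof.* For $g\ne e$ we have $g^{-1}y\neq y$, so there is $d\in\mathcal D$ with $d(y)=1$ and $d(g^{-1}y)=0$. By the multiplicative domain,
$$\varphi(fu_g)=\varphi(fu_gd)=\varphi\big(f\,(d\circ g^{-1})\,u_g\big)=f(y)\,d(g^{-1}y)\,\varphi(u_g)=0 .$$
Since $\varphi(f)=f(y)$, $\varphi$ and $\mathrm{ev}_y\circ E$ agree on a dense subspace. $\square$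

*The trivial representation.* By Hulanicki's theorem, $\Gamma$ is amenable if and only if the trivial representation $1_\Gamma$ is weakly contained in $\lambda_\Gamma$. So if $\Gamma$ is not amenable, there is
$$c\in C^*(\Gamma)\quad\text{with}\quad\lambda_\Gamma(c)=0,\qquad1_\Gamma(c)\neq0.\tag{2}$$
For $F_2=\langle a,b\rangle$ we can write one down. Let $h=\frac14(a+a^{-1}+b+b^{-1})\in C^*(F_2)$, and let $\phi$ be a continuous function with $\phi=0$ on $[-\frac{\sqrt3}2,\frac{\sqrt3}2]$ and $\phi(1)=1$. Put $c=\phi(h)$. By Kesten, $\|\lambda_{F_2}(h)\|=\frac{\sqrt3}2$, so $\lambda_{F_2}(c)=\phi(\lambda_{F_2}(h))=0$, while $1_{F_2}(c)=\phi(1)=1$.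

For any action and any $c\in C^*(\Gamma)$ we have
$$E\big(u(c)^*u(c)\big)=\|\lambda_\Gamma(c)\delta_e\|^2\cdot1 .\tag{3}$$
Both sides are continuous in $c$, and for $c=\sum c_gg\in\mathbb C[\Gamma]$ both are $\sum|c_g|^2$. So by (1), $u(c)\in\ker\lambda$ whenever $\lambda_\Gamma(c)=0$.

## 4. Amenable groups, free actions, and a free orbit with one fixed point

Crossed products are natural candidates, because $\ker\lambda$ supplies ideals that miss $\mathcal D$. The next statement, which will also give part 2, makes this exact.

**Proposition 4.** If the points of $X$ with trivial stabilizer are dense, then $\ker\lambda$ is the largest ideal of $C(X)\rtimes\Gamma$ that meets $C(X)$ in $\{0\}$.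

*Proof.* If $d\in\mathcal D\cap\ker\lambda$, then $|d|^2=E(d^*d)=0$. So $\ker\lambda\cap\mathcal D=\{0\}$. Conversely, let $I$ be an ideal with $I\cap\mathcal D=\{0\}$, and let $y$ have trivial stabilizer. Since $\mathcal D$ embeds in $\mathcal C/I$, the character $\mathrm{ev}_y$ extends to a state of $\mathcal C/I$. Pull it back to a state $\varphi$ on $\mathcal C$ with $\varphi(I)=0$ and $\varphi|_{\mathcal D}=\mathrm{ev}_y$. By Lemma 3, $\varphi=\mathrm{ev}_y\circ E$. For $a\in I$ we have $a^*a\in I$, so $E(a^*a)(y)=0$. Such $y$ are dense, so $E(a^*a)=0$ and $a\in\ker\lambda$ by (1). $\square$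

**Amenable groups.** If $\Gamma$ is amenable, $\lambda$ is injective. With dense trivial stabilizers, $\mathcal L=0$, hence $\mathrm{Rad}=0$ and there is nothing to separate. It is still instructive to look at the compatible states for $\Gamma=\mathbb Z$, $N_n=2^n\mathbb Z$ and the space $X$ of Section 1, granting part 1. Take states over the fixed point $o=(*,*,\dots)$. Such a state satisfies $\rho(fu_g)=f(o)\rho(u_g)$, so it is determined by $\rho\circ u$, a state of $C^*(\mathbb Z)=C(\mathbb T)$; conversely each state of $C^*(\mathbb Z)$ occurs, by composing with $fu_g\mapsto f(o)u_g$. So we are looking at probability measures on $\mathbb T$, with $\rho(u_g)$ the Fourier coefficients. Testing compatibility on $v=u_g$ requires each coefficient to have modulus $0$ or $1$. Lebesgue measure passes, as do point masses and the uniform measure on the $m$-th roots of a number in $\mathbb T$. The measure $\frac12(\delta_1+\delta_i)$ fails, since $|\frac{1+i}2|=\frac1{\sqrt2}$. The measures that pass have Fourier coefficients $\chi1_H$ with $H\le\mathbb Z$; Section 9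 shows that testing on the $u_g$ is enough.

**Free actions.** Take $\Gamma$ non-amenable and acting freely, and assume that $\mathcal D$ is a MASA. By Lemma 3, $\mathrm{Mod}(\mathcal C,\mathcal D)=\{\mathrm{ev}_y\circ E:y\in X\}$. Every compatible state is one of these, so
$$\mathrm{Rad}\supseteq\bigcap_y\{b:E(b^*b)(y)=0\}=\ker\lambda=\mathcal L,$$
and with $\mathrm{Rad}\subseteq\mathcal L$ the two are equal. So we need points with nontrivial stabilizer, to have states that do not factor through $E$. The best point is a fixed one: if $o$ is fixed, then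
$$\varepsilon_o:\mathcal C\to\mathbb C,\qquad\varepsilon_o(fu_g)=f(o)$$
is a character of $\mathcal C$, and characters are compatible for trivial reasons. By (2) and (3), it does not vanish on $\ker\lambda$.

**A free orbit with one fixed point.** The simplest action with dense free part and a fixed point is $\Gamma$ (infinite, non-amenable) on $X=\Gamma\cup\{\infty\}$, the one-point compactification, by left translation. Points with trivial stabilizer are dense, and by Proposition 4 the largest ideal missing $C(X)$ is $\ker\lambda\ne0$. But $C(X)$ is *not* a MASA. To see this, let $a\in\ker\lambda$ and $t\in\Gamma$. Since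
$$1_t\,fu_g\,1_t=f\,1_t1_{gt}\,u_g$$
vanishes for $g\ne e$, we have $1_tb1_t=E(b)(t)1_t$ for all $b\in\mathcal C$. So $(a1_t)^*(a1_t)=E(a^*a)(t)1_t=0$, that is, $a1_t=0$; applied to $a^*$ this gives $1_ta=0$. The functions $1_t$ and $1$ span a dense subspace of $C(X)$, hence
$$af=f(\infty)a=fa\qquad(f\in C(X)).$$
So $\ker\lambda\subseteq\mathcal D'\cap\mathcal C$, while $\ker\lambda\cap\mathcal D=0$. The ideal sits entirely over the fixed point, and therefore commutes with $\mathcal D$.

It helps to see what the usual commutant argument gives. Let points with trivial stabilizer be dense and let $a\in\mathcal D'\cap\mathcal C$, $f_g=E(au_g^*)$. Comparing $E(dau_g^*)=d\,f_g$ with $E(adu_g^*)=E(au_g^*(d\circ g^{-1}))=f_g\,(d\circ g^{-1})$ for all $d\in\mathcal D$ shows that $f_g$ vanishes off $\mathrm{Fix}(g)$. For $g\ne e$ the open set $\{f_g\ne0\}$ then contains no point with trivial stabilizer, so it is empty. So all coefficients of $b=a-E(a)$ vanish: $E(bu_g^*)=0$ for all $g$, hence $E(u_g^*b)=u_g^*E(bu_g^*)u_g=0$. Lemma 2 gives $E(b^*b)=0$. The conclusion is $a-E(a)\in\ker\lambda$,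 and there the argument stops: we want $\ker\lambda\neq0$, so we cannot conclude $a=E(a)$. Coefficients do not see $\ker\lambda$, and density of free points is too weak, as $\Gamma\cup\{\infty\}$ shows.

The way past this is to prove the MASA property in a representation that *does* see $\ker\lambda$, and in which fixed-point sets are nevertheless negligible. Take $L^2(X,\mu)\otimes\mathcal H$ with $\mu$ an **invariant probability measure** of full support that gives $\mathrm{Fix}(g)$ measure $0$, and let $\Gamma$ act on $\mathcal H$ by a faithful representation of $C^*(\Gamma)$. The set $1\otimes\mathcal H$ of constant functions already carries all of $C^*(\Gamma)$. On $\Gamma\cup\{\infty\}$ no such $\mu$ exists: an invariant probability measure gives all $t\in\Gamma$ the same mass, hence mass $0$, so it is $\delta_\infty$. The space $X$ of Section 1 is built to have one.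

## 5. The measure on $X=\prod(Q_n\sqcup\{*\})$

The purpose of this section is to give an invariant measure for which almost all stabilizers are trivial, although $o=(*,*,\dots)$ is fixed.

Let $X_k=\prod_{n\le k}(Q_n\sqcup\{*\})$, a finite $\Gamma$-set, and let $\mathrm{pr}_k:X\to X_k$ be the projection, which is equivariant and surjective. Then $X=\varprojlim X_k$. Let $\mu$ be the product of the probability measures on $Q_n\sqcup\{*\}$ that give $*$ mass $\frac12$ and each point of $Q_n$ mass $\frac1{2|Q_n|}$. Each factor is invariant with full support, so $\mu$ is $\Gamma$-invariant with full support.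

The events $\{x_n\neq*\}$ are independent of probability $\frac12$. By Borel–Cantelli, $\mu$-a.e. $x$ has $x_n\ne*$ for infinitely many $n$. The stabilizer of a coset $tN_n\in Q_n$ is $tN_nt^{-1}=N_n$. So for such $x$
$$\Gamma_x=\bigcap_{n:\,x_n\ne*}N_n=\{e\},$$
because the chain decreases and infinitely many of its members occur. Consequently $\mu(\mathrm{Fix}(g))=0$ for every $g\neq e$. The points with trivial stabilizer form a set of full measure, and $\mu$ has full support, so they are dense.

## 6. Part 1: $C(X)$ is a MASA in the full crossed product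

The first lemma computes the norm in $C(Z)\rtimes\Gamma$, for $Z$ finite, through $C^*(\Gamma)$.

**Lemma 5.** Let $Z$ be a finite $\Gamma$-set and $\kappa_g\delta_x=\delta_{gx}$ the permutation representation on $\ell^2(Z)$. The $*$-homomorphism
$$\Delta_Z:C(Z)\rtimes\Gamma\to B(\ell^2(Z))\otimes C^*(\Gamma),\qquad fu_g\mapsto f\kappa_g\otimes u_g$$
is isometric.

*Proof.* It exists, since $\kappa_gf\kappa_g^*=f\circ g^{-1}$. Let $\sigma$ be a faithful representation of $C(Z)\rtimes\Gamma$ on $K$, and define $V:K\to\ell^2(Z)\otimes K$ by $V\zeta=\sum_x\delta_x\otimes\sigma(1_x)\zeta$. The $\sigma(1_x)$ are orthogonal projections with sum $1$, so $V$ is an isometry. Using $u_g1_x=1_{gx}u_g$,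
$$(f\kappa_g\otimes\sigma(u_g))V\zeta=\sum_xf(gx)\,\delta_{gx}\otimes\sigma(1_{gx})\sigma(u_g)\zeta=\sum_y\delta_y\otimes\sigma(1_y)\sigma(fu_g)\zeta=V\sigma(fu_g)\zeta .$$
Writing $\sigma|_{C^*(\Gamma)}$ for $\sigma\circ u$, we get $(\mathrm{id}\otimes\sigma|_{C^*(\Gamma)})(\Delta_Z(a))\,V=V\sigma(a)$ for all $a$. Therefore $\|a\|=\|\sigma(a)\|=\|V\sigma(a)\|\le\|\Delta_Z(a)\|\le\|a\|$. $\square$

**Proposition 6.** Let $X=\varprojlim X_k$ be any inverse limit of finite $\Gamma$-sets with surjective projections $\mathrm{pr}_k$, carrying an invariant probability measure $\mu$ of full support with $\mu(\mathrm{Fix}(g))=0$ for all $g\ne e$. Then $(C(X)\rtimes\Gamma,C(X))$ is a regular MASA inclusion.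

*Proof.* **Step 1: regularity.** For $d\in\mathcal D$, both $(fu_g)d(fu_g)^*=f(d\circ g^{-1})\bar f$ and $(fu_g)^*d(fu_g)=u_g^*\bar fdf\,u_g$ lie in $\mathcal D$. So each $fu_g$ is a normalizer, and these span a dense subspace.

**Step 2: a faithful representation.** We build the representation announced in Section 4 and show that it loses nothing. Let $\pi$ be a faithful representation of $C^*(\Gamma)$ on $\mathcal H$. With $\kappa_g\eta=\eta\circ g^{-1}$ on $L^2(X,\mu)$, unitary because $\mu$ is invariant, put
$$\sigma(fu_g)=f\kappa_g\otimes\pi(g)\qquad\text{on }L^2(X,\mu)\otimes\mathcal H .$$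
Let $\iota_k:C(X_k)\rtimes\Gamma\to\mathcal C$, $fu_g\mapsto(f\circ\mathrm{pr}_k)u_g$, and let $\mathcal C_k$ be its image. Let $\mu_k$ be the image of $\mu$ on $X_k$, and embed $L^2(X_k,\mu_k)$ in $L^2(X,\mu)$ as the functions that factor through $\mathrm{pr}_k$. The subspace $L^2(X_k,\mu_k)\otimes\mathcal H$ is invariant under $\sigma(\mathcal C_k)$. Every $\mu_k(\{x\})$ is positive (full support, surjectivity), and the unitary
$$\ell^2(X_k)\to L^2(X_k,\mu_k),\qquad\delta_x\mapsto\mu_k(\{x\})^{-1/2}1_x$$
intertwines the actions of $C(X_k)$, and also those of $\Gamma$ because $\mu_k(\{gx\})=\mu_k(\{x\})$. Through it, the restriction of $\sigma\circ\iota_k$ becomes $(\mathrm{id}\otimes\pi)\circ\Delta_{X_k}$. This is isometric, by Lemma 5 and faithfulness of $\pi$. Hence for $b\in C(X_k)\rtimes\Gamma$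
$$\|\sigma(\iota_k(b))\|\ge\|b\|\ge\|\iota_k(b)\|,$$
so $\sigma$ is isometric on $\mathcal C_k$. The $\mathcal C_k$ increase, and $\bigcup_k\mathcal C_k$ is dense because the functions factoring through some $\mathrm{pr}_k$ are dense in $C(X)$ by Stone–Weierstrass. So $\sigma$ is isometric on $\mathcal C$.

**Step 3: the commutant.** We compress an element of $\mathcal D'\cap\mathcal C$ to finer and finer diagonal blocks; in $\sigma$ this removes all terms with $g\ne e$. Let $a\in\mathcal D'\cap\mathcal C$ and $\varepsilon>0$. Choose a finite sum $a_0=\sum_gf_gu_g$ with $\|a-a_0\|<\varepsilon$. For $x\in X_k$ let $p_x=1_{\mathrm{pr}_k^{-1}(x)}\in\mathcal D$, and put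
$$\Phi_k(b)=\sum_{x\in X_k}p_xbp_x,$$
a contraction, since the $p_x$ are orthogonal projections. Because $a$ commutes with $\mathcal D$, $\Phi_k(a)=\sum_xap_x=a$. Moreover
$$\Phi_k(fu_g)=\sum_xf\,p_xp_{gx}\,u_g=f\,1_{A_{k,g}}u_g,\qquad A_{k,g}=\{z\in X:g\,\mathrm{pr}_k(z)=\mathrm{pr}_k(z)\},$$
as $p_xp_{gx}$ is $p_x$ if $gx=x$ and $0$ otherwise. The sets $A_{k,g}$ decrease in $k$. A point in all of them has the same image as its translate in every $X_k$, so $\bigcap_kA_{k,g}=\mathrm{Fix}(g)$. For $g\neq e$ this is null, so multiplication by $1_{A_{k,g}}$ tends to $0$ strongly on $L^2(X,\mu)\otimes\mathcal H$ by dominated convergence, and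
$$\sigma\big(f_g1_{A_{k,g}}u_g\big)=(f_g\otimes1)(1_{A_{k,g}}\otimes1)(\kappa_g\otimes\pi(g))\to0\quad\text{strongly.}$$
For $g=e$, $A_{k,e}=X$. Hence $\sigma(\Phi_k(a_0))\to\sigma(f_e)$ strongly. Since
$$\|a-\Phi_k(a_0)\|=\|\Phi_k(a-a_0)\|\le\varepsilon\quad\text{for all }k,$$
and norms do not increase under strong limits, $\|\sigma(a)-\sigma(f_e)\|\le\varepsilon$. By Step 2, $\|a-f_e\|\le\varepsilon$. Here $f_e\in\mathcal D$, $\varepsilon$ is arbitrary and $\mathcal D$ is closed, so $a\in\mathcal D$. $\square$

By Section 5, Proposition 6 applies to the space $X$ of the construction. **Part 1 is proved.**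

## 7. Part 2: $\mathcal L=\ker\lambda$

By Section 5, points with trivial stabilizer are dense in $X$. So Proposition 4 applies and identifies the largest ideal missing $\mathcal D$ as $\ker\lambda$. **Part 2 is proved.**

## 8. Part 3: the character at the fixed point

**Step 1: $\Gamma$ non-amenable implies $\mathrm{Rad}\neq\mathcal L$.** This is the disproof; we exhibit an element of $\mathcal L$ outside $\mathrm{Rad}$. The point $o=(*,*,\dots)$ is fixed, so $\mathrm{ev}_o$ and the trivial representation form a covariant pair, and $\varepsilon_o(fu_g)=f(o)$ defines a multiplicative state on $\mathcal C$. It is multiplicative on $\mathcal D$, and $|\varepsilon_o(v)|^2=\varepsilon_o(v^*v)$ for *every* $v\in\mathcal C$. So $\varepsilon_o\in\mathcal S(\mathcal C,\mathcal D)$.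

Take $c$ as in (2). By (3), $E(u(c)^*u(c))=0$, so $u(c)\in\ker\lambda=\mathcal L(\mathcal C,\mathcal D)$. But $\varepsilon_o\circ u=1_\Gamma$, so
$$\varepsilon_o\big(u(c)^*u(c)\big)=|1_\Gamma(c)|^2\ne0,$$
and $u(c)\notin\mathrm{Rad}(\mathcal C,\mathcal D)$. Since $\mathrm{Rad}\subseteq\mathcal L$, we get $\mathrm{Rad}\subsetneq\mathcal L$.

**Step 2: $\Gamma$ amenable implies $\mathrm{Rad}=\mathcal L$.** For amenable $\Gamma$ the map $\lambda$ is injective. So $\mathcal L=\{0\}$ by part 2, and $\mathrm{Rad}\subseteq\mathcal L$ gives equality. **Part 3 is proved**, and with it the original question is answered in the negative. For $F_2$, which is residually finite and not amenable, the element $c=\phi(h)$ of Section 3 gives an explicit $u(c)\in\mathcal L\setminus\mathrm{Rad}$.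

## 9. Compatibility only needs to be tested on the $u_g$

To compute $\mathrm{Rad}$ exactly we must know all compatible states. A priori compatibility involves every normalizer, and normalizers of $\mathcal D$ can be complicated elements of $\mathcal C$. The MASA property shows that near a point each one looks like some $u_gh$ with $h\in\mathcal D$.

**Lemma 7.** Let $\Gamma$ act on a compact space $X$ such that $\mathcal D=C(X)$ is a MASA in $\mathcal C=C(X)\rtimes\Gamma$. A state $\rho\in\mathrm{Mod}(\mathcal C,\mathcal D)$ is compatible if and only if $|\rho(u_g)|\in\{0,1\}$ for all $g\in\Gamma$.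

*Proof.* If $\rho$ is compatible, then $u_g\in\mathcal N(\mathcal C,\mathcal D)$ and $\rho(u_g^*u_g)=1$ give the condition. Conversely, assume the condition. Let $\rho|_{\mathcal D}=\mathrm{ev}_x$ and $v\in\mathcal N(\mathcal C,\mathcal D)$. Then $v^*v\in\mathcal D$. If $(v^*v)(x)=0$, then $|\rho(v)|^2\le\rho(v^*v)=0$ and we are done. So assume $(v^*v)(x)\ne0$.

**Step 1: choose $g$.** We look for the group element that $v$ resembles near $x$. By Lemma 2,
$$\sum_g|E(u_g^*v)(x)|^2=E(v^*v)(x)=(v^*v)(x)\neq0 .$$
So there is $g\in\Gamma$ such that $w=u_g^*v$ has $E(w)(x)\ne0$. Again $w\in\mathcal N(\mathcal C,\mathcal D)$, since $u_g$ normalizes $\mathcal D$. Let $W=\{y:E(w)(y)\neq0\}$, an open set containing $x$. As $E(w^*)=\overline{E(w)}$, it is also the set where $E(w^*)\neq0$.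

**Step 2: conjugation by $w$ is trivial on $W$.** For $d\in\mathcal D$ we have $w^*\,(d\,ww^*)=(w^*dw)\,w^*$ by associativity, and $d\,ww^*$, $w^*dw$ lie in $\mathcal D$. Apply the bimodule map $E$:
$$E(w^*)\,d\,ww^*=(w^*dw)\,E(w^*) .$$
These are functions on $X$; dividing on $W$ gives $w^*dw=d\,ww^*$ on $W$. With $d=1$, $w^*w=ww^*=:q$ on $W$. So
$$w^*dw=d\,q\quad\text{on }W\qquad(d\in\mathcal D).$$

**Step 3: cut down to $W$ and use the MASA.** Choose $f\in\mathcal D$ vanishing off $W$ with $f(x)=1$. For $d\in\mathcal D$ let $z=(dw-wd)f$. Then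
$$z^*z=\bar f\,\big(w^*\bar ddw-(w^*\bar dw)\,d-\bar d\,(w^*dw)+\bar d\,(w^*w)\,d\big)f .$$
Each term is in $\mathcal D$. Off $W$ this function is $0$ because $f$ is. On $W$, by Step 2, it is $|f|^2|d|^2q\,(1-1-1+1)=0$. So $z=0$, that is, $d\,wf=wdf=wf\,d$ for all $d\in\mathcal D$. Hence $h:=wf\in\mathcal D'\cap\mathcal C=\mathcal D$, and $vf=u_gwf=u_gh$.

**Step 4: evaluate $\rho$.** Since $\mathcal D$ is in the multiplicative domain and $f(x)=1$,
$$\rho(v)=\rho(vf)=\rho(u_gh)=\rho(u_g)h(x),\qquad\rho(v^*v)=\rho(\bar fv^*vf)=\rho(\bar hh)=|h(x)|^2 .$$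
So $|\rho(v)|^2=|\rho(u_g)|^2\rho(v^*v)\in\{0,\rho(v^*v)\}$. $\square$

**Remark (the inclusion $\mathrm{Rad}\subseteq\mathcal L$ here).** Let $\mathcal D$ be a MASA in $C(X)\rtimes\Gamma$ and let points with trivial stabilizer be dense. For any $y\in X$ the state $\mathrm{ev}_y\circ E$ takes the value $1$ at $u_e$ and $0$ at the other $u_g$, so it is compatible by Lemma 7. Hence $\mathrm{Rad}\subseteq\bigcap_y\{a:E(a^*a)(y)=0\}=\ker\lambda=\mathcal L$. This covers every crossed product to which we apply the inclusion.

## 10. Part 4: monomial representations decide whether $\mathrm{Rad}=0$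

**Step 1: if the $\pi_{H,\chi}$ separate $C^*(\Gamma)$, then $\mathrm{Rad}=0$.** We build enough representations of $\mathcal C$ whose natural vector states are all compatible. Let $j_k:X_k\to X$, $j_k(x)=(x,*,*,\dots)$. It is equivariant because $*$ is fixed, and $\mathrm{pr}_k\circ j_k=\mathrm{id}$. Define on $\ell^2(X_k)\otimes\mathcal H_{H,\chi}$
$$\Pi_{k,H,\chi}(fu_g)=(f\circ j_k)\,\kappa_g\otimes\pi_{H,\chi}(g),$$
a covariant pair since $j_k$ is equivariant. The vector state at $\delta_x\otimes\pi_{H,\chi}(t)\xi$ is
$$fu_g\mapsto f(j_k(gx))\langle\delta_{gx},\delta_x\rangle\,\langle\pi_{H,\chi}(t^{-1}gt)\xi,\xi\rangle=f(j_k(x))\,1_{\Gamma_x}(g)\,(\chi1_H)(t^{-1}gt).$$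
It restricts to $\mathrm{ev}_{j_k(x)}$ on $\mathcal D$ and has modulus $0$ or $1$ at each $u_g$. By part 1 and Lemma 7 it is compatible.

Let $a\in\mathrm{Rad}(\mathcal C,\mathcal D)$. Then $\|\Pi_{k,H,\chi}(a)(\delta_x\otimes\pi_{H,\chi}(t)\xi)\|^2$ is the value of this compatible state at $a^*a$, which is $0$. These vectors have dense span, so $\Pi_{k,H,\chi}(a)=0$ for all $k,H,\chi$.

It remains to see that the $\Pi_{k,H,\chi}$ are jointly faithful. Since $f\circ\mathrm{pr}_k\circ j_k=f$ for $f\in C(X_k)$,
$$\Pi_{k,H,\chi}\circ\iota_k=(\mathrm{id}\otimes\pi_{H,\chi})\circ\Delta_{X_k}.$$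
Fix $k$. By hypothesis $\bigoplus_{H,\chi}(\mathrm{id}\otimes\pi_{H,\chi})$ is isometric on $B(\ell^2(X_k))\otimes C^*(\Gamma)$, and $\Delta_{X_k}$ is isometric by Lemma 5. So for $b\in C(X_k)\rtimes\Gamma$ the element $\iota_k(b)$ has norm $\|b\|\ge\|\iota_k(b)\|$ under $\bigoplus_{H,\chi}\Pi_{k,H,\chi}$. Hence $\bigoplus_{k,H,\chi}\Pi_{k,H,\chi}$ is isometric on each $\mathcal C_k$, so on the dense set $\bigcup_k\mathcal C_k$, so on $\mathcal C$. Therefore $a=0$.

**Step 2: if the $\pi_{H,\chi}$ do not separate, then $\mathrm{Rad}\ne0$.** We show that compatible states restrict to $C^*(\Gamma)$ as monomial states and so cannot see more. Let $0\ne c\in C^*(\Gamma)$ be killed by all $\pi_{H,\chi}$. The homomorphism $\mathcal C\to C^*(\Gamma)$, $fu_g\mapsto f(o)u_g$, is a left inverse of $u$, so $u(c)\neq0$. Let $\rho$ be compatible. Then $|\rho(u_g)|\in\{0,1\}$. Put $H=\{g:|\rho(u_g)|=1\}$. For $g\in H$ we have $\rho(u_g^*u_g)=1=|\rho(u_g)|^2=\rho(u_gu_g^*)$, so $u_g$ is in the multiplicative domain of $\rho$. Hence $\rho(u_gu_k)=\rho(u_g)\rho(u_k)$ for $g,k\in H$.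 Also $\rho(u_{g^{-1}})=\overline{\rho(u_g)}$. So $H$ is a subgroup, and $\chi(g)=\rho(u_g)$ is a character of $H$. Thus $\rho\circ u$ is the state of $C^*(\Gamma)$ given by $\chi1_H$, and
$$\rho\big(u(c)^*u(c)\big)=\|\pi_{H,\chi}(c)\xi\|^2=0 .$$
As $\rho$ was arbitrary, $0\ne u(c)\in\mathrm{Rad}(\mathcal C,\mathcal D)$. **Part 4 is proved.**

As a check: for amenable $\Gamma$ the single representation $\pi_{\{e\},1}=\lambda_\Gamma$ is faithful on $C^*(\Gamma)$, so part 4 gives $\mathrm{Rad}=0$, in agreement with Section 8.

## 11. Part 5: finite quotients of $F_2$ separate $C^*(F_2)$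

By part 4 it suffices to find enough monomial representations of $F_2$. The representations $\lambda_{\Gamma/N}=\pi_{N,1}$ with $N$ normal of finite index are enough.

**Proposition 8.** Let $\Gamma=F_2$. Then $\sup_N\|\lambda_{\Gamma/N}(c)\|=\|c\|$ for all $c\in\mathbb C[F_2]$, the supremum over finite-index normal subgroups $N$. Hence $\bigoplus_N\lambda_{\Gamma/N}$ is faithful on $C^*(F_2)$.

This is also the known property FD of free groups (Lubotzky–Shalom, *Finite representations in the unitary dual and Ramanujan groups*, 2004). Here is a proof.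

*Proof.* Let $c\in\mathbb C[F_2]$ and $\varepsilon>0$.

**Step 1: from $C^*(F_2)$ to a finite-dimensional representation.** By Choi (Pacific J. Math. 87 (1980)), $C^*(F_2)$ is residually finite-dimensional. So there is a homomorphism $\theta:F_2\to U(d)$ with $\|\theta(c)\|>\|c\|-\varepsilon$.

**Step 2: from a finite-dimensional representation to a measure-preserving action.** Permutations approximate measure-preserving maps, so we replace $\theta$ by an action. Let $F_2$ act on $K=U(d)$ with Haar measure by left translation through $\theta$, and let $\kappa^K$ be the Koopman representation on $L^2(K)$, $\kappa^K(g)\eta(k)=\eta(\theta(g)^{-1}k)$. For $\zeta\in\mathbb C^d$ put $\phi_\zeta(k)=\langle\zeta,ke_1\rangle$. Then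
$$\big(\kappa^K(g)\phi_\zeta\big)(k)=\langle\zeta,\theta(g)^{-1}ke_1\rangle=\langle\theta(g)\zeta,ke_1\rangle=\phi_{\theta(g)\zeta}(k).$$
The number $\|\phi_\zeta\|^2=\int_K|\langle\zeta,ke_1\rangle|^2\,dk$ is unchanged if $\zeta$ is replaced by $s\zeta$ with $s\in U(d)$, so it is a constant times $\|\zeta\|^2$. The constant is not $0$, as $\phi_{e_1}$ is continuous with $\phi_{e_1}(1)=1$. So a multiple of $\zeta\mapsto\phi_\zeta$ is an isometry intertwining $\theta$ with a subrepresentation of $\kappa^K$, and $\|\kappa^K(c)\|\ge\|\theta(c)\|>\|c\|-\varepsilon$.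

**Step 3: from the action to permutations.** The space $(K,\text{Haar})$ is isomorphic to $[0,1]$ with Lebesgue measure. So $\kappa^K$ is given by two invertible measure-preserving transformations $T_1,T_2$ of $[0,1]$, one for each generator. A dyadic permutation of rank $m$ permutes the dyadic intervals of length $2^{-m}$ among themselves by translations. By Halmos' weak approximation theorem (*Lectures on Ergodic Theory*, 1956) there are dyadic permutations $T_i^{(n)}\to T_i$ weakly, which means that the Koopman unitaries converge strongly. Because $F_2$ is free, each pair $(T_1^{(n)},T_2^{(n)})$ defines a unitary representation $\kappa_n$ of $F_2$ on $L^2[0,1]$. A dyadic permutation of rank $m$ is also one of rank $m+1$, so for each $n$ both maps lie in the finite group of dyadic permutations of one common rank. Hence $\kappa_n$ has finite image.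

**Step 4: pass to the limit.** If unitaries $S_n\to S$ strongly with $S$ unitary, then $\|S_n^*\eta-S^*\eta\|=\|\eta-S_nS^*\eta\|\to0$, so the inverses converge strongly; products of bounded strongly convergent sequences converge strongly. Therefore $\kappa_n(g)\to\kappa^K(g)$ strongly for each word $g$, so $\kappa_n(c)\to\kappa^K(c)$ strongly, and
$$\liminf_n\|\kappa_n(c)\|\ge\|\kappa^K(c)\|>\|c\|-\varepsilon .$$
Each $\kappa_n$ factors through a finite quotient $\Gamma/N$. Every unitary representation of a finite group is contained in a multiple of its regular representation, so $\|\kappa_n(c)\|\le\|\lambda_{\Gamma/N}(c)\|\le\|c\|$. As $\varepsilon$ is arbitrary, the supremum equals $\|c\|$. So $\bigoplus_N\lambda_{\Gamma/N}$ is isometric on the dense subalgebra $\mathbb C[F_2]$, and therefore faithful. $\square$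

Residual finiteness of $F_2$ can be read off here too. For $g\neq e$ the element $u_g-1\neq0$ is not killed by some $\lambda_{\Gamma/N}$, so $g\notin N$; intersecting such $N$ over an enumeration of $F_2\setminus\{e\}$ gives a chain $N_n$.

By Proposition 8 and part 4, $\mathrm{Rad}(\mathcal C,\mathcal D)=\{0\}$ for $\Gamma=F_2$. By Section 8, $\mathcal L(\mathcal C,\mathcal D)\supsetneq\mathrm{Rad}(\mathcal C,\mathcal D)=\{0\}$. **Part 5 is proved.**

## 12. Part 6: all four combinations

**$\mathrm{Rad}=\mathcal L=0$.** Take $\mathcal C=\mathcal D=\mathbb C$. The only state is faithful and compatible, and no nonzero ideal misses $\mathcal D$.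

**$\mathrm{Rad}=0\ne\mathcal L$.** This is part 5.

**$\mathrm{Rad}=\mathcal L\neq0$.** Here we return to free actions. Let $\Gamma$ be non-amenable and residually finite, for example $F_2$. Let $Y=\varprojlim Q_n$, a compact group, with $\Gamma$ acting by translation through its dense image and with Haar measure $\nu$. The projections $Y\to Q_n$ are surjective, and $\nu$ is invariant with full support. If $g$ fixes a point of $Y$, it fixes a point of each $Q_n$, so $g\in\bigcap_nN_n=\{e\}$; thus the action is free and $\mathrm{Fix}(g)=\emptyset$ for $g\ne e$. By Proposition 6, $(\mathcal B,C(Y))$ with $\mathcal B=C(Y)\rtimes\Gamma$ is a regular MASA inclusion. All stabilizers are trivial, so Lemma 3 gives $\mathrm{Mod}(\mathcal B,C(Y))=\{\mathrm{ev}_y\circ E:y\in Y\}$. Since compatible states lie in $\mathrm{Mod}$,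
$$\mathrm{Rad}\supseteq\bigcap_{y\in Y}\{b:E(b^*b)(y)=0\}=\ker\lambda .$$
By Proposition 4, $\ker\lambda=\mathcal L$, and $\mathrm{Rad}\subseteq\mathcal L$. So $\mathrm{Rad}=\mathcal L=\ker\lambda$. This ideal is not zero: take $c$ as in (2). By (3), $u(c)\in\ker\lambda$. In the representation $fu_g\mapsto f\kappa_g$ on $L^2(Y,\nu)$ every $u_g$ fixes the constant function $1$, so $u(c)$ sends $1$ to $1_\Gamma(c)\cdot1\ne0$, and $u(c)\neq0$.

**$0\ne\mathrm{Rad}\neq\mathcal L$.** Let $(\mathcal C_1,\mathcal D_1)$ be the example of part 5, let $(\mathcal C_2,\mathcal D_2)$ be the example just given, and take $(\mathcal C_1\oplus\mathcal C_2,\mathcal D_1\oplus\mathcal D_2)$. We check that everything splits.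

- *Regular MASA inclusion.* The relative commutant of $\mathcal D_1\oplus\mathcal D_2$ is the direct sum of the relative commutants, that is, $\mathcal D_1\oplus\mathcal D_2$. A pair $(v_1,v_2)$ is a normalizer exactly when each $v_i\in\mathcal N(\mathcal C_i,\mathcal D_i)$, so the normalizers have dense span.
- *$\mathcal L$.* Multiplying by the two central projections shows that every ideal has the form $I_1\oplus I_2$. It misses $\mathcal D_1\oplus\mathcal D_2$ exactly when each $I_i$ misses $\mathcal D_i$. So $\mathcal L=\mathcal L_1\oplus\mathcal L_2$.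
- *$\mathrm{Rad}$.* The central projections $p_1=(1,0)$ and $p_2=(0,1)$ lie in the diagonal. A state $\rho\in\mathrm{Mod}$ has $\rho(p_i)\in\{0,1\}$ and $\rho(p_1)+\rho(p_2)=1$, so it has the form $\rho(x_1,x_2)=\rho_i(x_i)$ for one $i$ and some $\rho_i\in\mathrm{Mod}(\mathcal C_i,\mathcal D_i)$. By the description of normalizers, $\rho$ is compatible exactly when $\rho_i$ is. So $\mathrm{Rad}=\mathrm{Rad}_1\oplus\mathrm{Rad}_2$.

Here $\mathrm{Rad}_1=0\ne\mathcal L_1$ and $\mathrm{Rad}_2=\mathcal L_2\ne0$. So $\mathrm{Rad}=0\oplus\mathcal L_2\neq0$, and it differs from $\mathcal L=\mathcal L_1\oplus\mathcal L_2$. **Part 6 is proved**, and the proof of Theorem 1 is complete. $\blacksquare$
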